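# Vertical decompositions of hyperplane arrangements can have far more than $n^d$ prisms

Throughout, for $k\ge 2$, $\pi_k:\mathbf R^k\to\mathbf R^{k-1}$ is the projection that forgets the last coordinate. We write points of $\mathbf R^k$ as $(y,w)$ with $y\in\mathbf R^{k-1}$, and call the direction of the last axis vertical.

## 1. Cutting a convex polyhedron into prisms

A convex polyhedron in $\mathbf R^k$ is an intersection of finitely many closed half-spaces; the whole space is allowed. We recall four textbook facts. A polyhedron $P$ with nonempty interior is the intersection of the half-spaces that belong to its facets. Each facet $F$ equals $P\cap\operatorname{aff}F$. The projection of a polyhedron is a polyhedron, hence closed. A finite union of closed sets with empty interior has empty interior.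

**Definition (lower and upper facets).** Let $P\subseteq\mathbf R^k$, $k\ge2$, be a convex polyhedron with nonempty interior. A facet $F$ is *lower* if the outward normal of $P$ at $F$ has negative last coordinate, and *upper* if it has positive last coordinate. Vertical facets are neither.

**Example 1.** In $\mathbf R^2$ let $P$ be given by $w\ge0$, $w\ge y$, $w\le 1$, $y\ge-1$. This is the quadrilateral with vertices $(-1,0),(0,0),(1,1),(-1,1)$. The edges on $w=0$ and on $w=y$ are lower, the edge on $w=1$ is upper, and the edge on $y=-1$ is vertical.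

**Definition (vertical decomposition of a polyhedron).** $\mathrm{VD}(P)$ is a finite collection of convex polyhedra, called prisms, defined by induction on $k$. If $k=1$, then $\mathrm{VD}(P)=\{P\}$. Let $k\ge2$. For a lower facet $F$ put $A_F=\pi_k(F)$, and let $A_{-\infty}$ be the closure of the set of $y\in\pi_k(P)$ for which the fibre $P\cap\pi_k^{-1}(y)$ is unbounded below. For an upper facet $G$ put $B_G=\pi_k(G)$, and let $B_{+\infty}$ be the closure of the set of $y\in\pi_k(P)$ whose fibre is unbounded above. Consider every pair $(\alpha,\beta)$, where $\alpha$ is a lower facet or $-\infty$ and $\beta$ is an upper facet or $+\infty$, such that $Q^*=A_\alpha\cap B_\beta$ has nonempty interior in $\mathbf R^{k-1}$. For each such pair compute $\mathrm{VD}(Q^*)$, and for each $Q'\in\mathrm{VD}(Q^*)$ take the prism $P\cap\pi_k^{-1}(Q')$. $\mathrm{VD}(P)$ is the collection of all prisms obtained in this way.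

In Example 1, $A_{\{w=0\}}=[-1,0]$, $A_{\{w=y\}}=[0,1]$, $B_{\{w=1\}}=[-1,1]$, and the infinite sets are empty. Two pairs have an intersection with interior, so $|\mathrm{VD}(P)|=2$: the vertical line $y=0$ cuts $P$ in two.

**Example 2 (an unbounded cell).** Let $P=\{w\ge|y|\}$. The two lower facets give $(-\infty,0]$ and $[0,\infty)$. There is no upper facet, and $B_{+\infty}=\mathbf R$. Again there are two prisms.

**Example 3 (lower and upper choices multiply).** In $\mathbf R^3$, with coordinates $(y_1,y_2,w)$, let $P=\{|y_1|\le w\le 2-|y_2|\}$. This is the tetrahedron with vertices $(0,\pm2,0)$ and $(\pm2,0,2)$. Its projection is $\{|y_1|+|y_2|\le2\}$. The two lower facets project to the halves $y_1\ge0$ and $y_1\le0$ of it, the two upper facets to the halves $y_2\ge0$ and $y_2\le0$. So there are four polygons $Q^*$, namely four triangles such as $\{y_1,y_2\ge0,\ y_1+y_2\le2\}$. Each has one lower edge and one upper edge with respect to $y_2$, and contributes one prism. Hence $|\mathrm{VD}(P)|=4=2\cdot2$. Eliminating one coordinate lets us choose one lower and one upper facet, and the two choices may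 be independent.

## 2. Arrangements and the bound $O(n^d)$

**Definition (arrangement and its vertical decomposition).** Let $H$ be a set of $n\ge1$ hyperplanes in $\mathbf R^d$. They need not be in general position, and vertical hyperplanes are allowed. The *cells* of the arrangement are the closures of the connected components of $\mathbf R^d\setminus\bigcup H$; these are convex polyhedra with nonempty interior. The *vertical decomposition of the arrangement* is the union of $\mathrm{VD}(C)$ over all cells $C$, and its cells are these prisms.

**Example 4.** Take the lines $w=y$ and $w=-y$ in $\mathbf R^2$. The top cell is the wedge of Example 2, with two prisms; so is the bottom cell, turned upside down. The left cell $\{y\le w\le -y\}$ has one lower and one upper edge, hence one prism, and likewise the right cell. In total there are $6$ prisms.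

The problem, taken from "Graduate Texts in Mathematics" (https://bayanbox.ir/download/700773461890554190/Matousek-discrete-geometry.pdf), is this: does the vertical decomposition of an arrangement of $n$ hyperplanes in $\mathbf R^d$ always have at most $O(n^d)$ cells (prisms)? Precisely, is there for every $d\ge1$ a constant $C_d$, depending only on $d$, such that for every $n\ge1$ every arrangement of $n$ hyperplanes in $\mathbf R^d$ has at most $C_dn^d$ prisms?

The answer is no; the bound fails for every $d\ge17$.

**Theorem 1.** Let $\tau\ge1$ and $d=\tau+8$. For every $n\ge1$ there is a set of $n$ hyperplanes in $\mathbf R^d$ whose vertical decomposition has at least $\lfloor n/(2\tau)\rfloor^{2\tau}$ prisms. These prisms can all be found inside a single cell of the arrangement.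

So for fixed $d\ge9$ there are arrangements with $\Omega_d(n^{2d-16})$ prisms.

**Theorem 2.** (a) For every $d$, the vertical decomposition of every arrangement of $n$ hyperplanes in $\mathbf R^d$ has at most $(2n+d+1)^{2d}=O_d(n^{2d})$ prisms. Hence the optimal exponent lies in $[2d-16,2d]$ for $d\ge9$. (b) For $d\le3$ the bound $O(n^d)$ holds.

The range $4\le d\le16$ is not settled here.

## 3. Facts about a single elimination

Let $Q\subseteq\mathbf R^k$, $k\ge2$, be a polyhedron with nonempty interior and $\pi=\pi_k$.

**(F1) $A_{-\infty}$ is empty if $Q$ has a lower facet, and equals $\pi(Q)$ if it has none; similarly for $B_{+\infty}$ and upper facets.** The inequality $g\ge0$ of a lower facet has a positive $w$-coefficient, so it fails far down on every vertical line, and no fibre is unbounded below. If there is no lower facet, every facet inequality stays valid on moving down, so every nonempty fibre is unbounded below, and $\pi(Q)$ is closed. In particular every $A_\alpha\cap B_\beta$ is a convex polyhedron.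

**(F2) The sets $A_\alpha\cap B_\beta$ cover $\pi(Q)$.** Let $y\in\pi(Q)$. If the fibre over $y$ is unbounded below, then $y\in A_{-\infty}$. Otherwise let $p$ be its lowest point. If no lower facet contained $p$, every facet inequality active at $p$ would stay valid on moving down from $p$, and the inactive ones would survive a small move, so $p$ would not be lowest. So $y\in A_F$ for a lower facet $F$. The upper side is symmetric.

**(F3) $\mathrm{VD}(Q)\ne\emptyset$, its members lie in $Q$, and they have nonempty interior.** Only the first and last claims need proof. We use induction on the dimension; in dimension $1$ all is trivial. By (F2), finitely many closed sets $A_\alpha\cap B_\beta$ cover $\pi(Q)$, which has interior, so one of them has interior; its vertical decomposition is nonempty by induction. Now let $Q'\in\mathrm{VD}(Q^*)$, with interior by induction. Since $\operatorname{int}Q$ is dense in $Q$, its image is dense in $\pi(Q)$, so some $(y,w)\in\operatorname{int}Q$ has $y\in\operatorname{int}Q'$. A neighborhood of $(y,w)$ lies in $Q\cap\pi^{-1}(Q')$.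

**(F4) The prism $Q\cap\pi^{-1}(Q')$ projects onto $Q'$,** since $Q'\subseteq Q^*\subseteq\pi(Q)$.

**(F5) Distinct lower facets have projections with disjoint interiors; likewise for upper facets.** A point of a lower facet is the lowest point of its fibre. If two such projections shared an open set, the lowest points over it would lie on both facet hyperplanes. These are graphs of affine functions that agree on an open set, so they coincide, and then so do the facets, being $Q$ intersected with the hyperplane.

## 4. Points on a line and lines in the plane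

For $d=1$ the cells are intervals, each is its own decomposition, and there are $n+1$ of them.

For $d=2$ let $P\subseteq\mathbf R^2$ be a polyhedron with nonempty interior and $m$ edges. By (F1), (F2), (F5) the nonempty sets $A_\alpha$, say $p$ of them, subdivide the interval $\pi_2(P)$ into intervals, and so do the $q$ nonempty sets $B_\beta$. Here $p+q\le m+2$. Together they have at most $(p-1)+(q-1)$ interior breakpoints, which cut $\pi_2(P)$ into at most $p+q-1$ intervals, and each pair with $A_\alpha\cap B_\beta$ of nonempty interior is one of these. Hence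
$$|\mathrm{VD}(P)|\le m+1 .\tag{1}$$

In an arrangement of $n$ lines each line is cut into at most $n$ edges, so there are at most $n^2$ edges. Each is an edge of two cells, so $\sum_Cm_C\le2n^2$. Adding the lines one by one, the $i$th line creates at most $i$ new cells, so there are at most $1+n+\binom n2\le2n^2$ cells. By (1) there are at most $4n^2$ prisms. This proves Theorem 2(b) for $d\le2$; the case $d=3$ is in Section 13.

## 5. Eliminating a coordinate from a labelled family

To follow choices through many eliminations we work with inequalities and not with facets.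

**Definition (families).** Let $\mathcal G=(g_\lambda)_{\lambda\in\Lambda}$ be a finite labelled family of affine functions on $\mathbf R^k$, $k\ge2$. Put $P(\mathcal G)=\{g_\lambda\ge0\ \forall\lambda\}$, and let $c_\lambda$ be the coefficient of $w$ in $g_\lambda$. A *strict solution* is a point where all functions of the family are $>0$. For $\alpha,\beta$ with $c_\alpha>0>c_\beta$ let $w=\ell_\alpha(y)$ and $w=u_\beta(y)$ be the zeros of $g_\alpha$ and $g_\beta$. The *derived family* $\mathcal G[\alpha,\beta]$ on $\mathbf R^{k-1}$ has labels $(\Lambda\setminus\{\alpha,\beta\})\cup\{\text{new}\}$ and functions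

* $g_\lambda(y,\ell_\alpha(y))$ if $c_\lambda>0$; $g_\lambda(y,u_\beta(y))$ if $c_\lambda<0$; $g_\lambda$ if $c_\lambda=0$;
* for the label new: $u_\beta-\ell_\alpha$.

(Also on $\mathbf R^1$ we speak of $P(\mathcal G)$ and of strict solutions.)

**Example 5.** Example 1 is $P(\mathcal G)$ for $g_1=w$, $g_2=w-y$, $g_3=1-w$, $g_4=y+1$. The family $\mathcal G[1,3]$ has the functions $-y$ (label 2), $y+1$ (label 4) and $1$ (new), so $P(\mathcal G[1,3])=[-1,0]=A_{\{w=0\}}\cap B_{\{w=1\}}$. The family $\mathcal G[2,3]$ has the functions $y$ (label 1), $y+1$ (label 4) and $1-y$ (new), so $P(\mathcal G[2,3])=[0,1]$. Both have strict solutions.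

**Lemma 1.** Let $y_0$ be a strict solution of $\mathcal G[\alpha,\beta]$.

1. Every $(y_0,w)$ with $\ell_\alpha(y_0)<w<u_\beta(y_0)$ is a strict solution of $\mathcal G$.
2. $F_\alpha=P(\mathcal G)\cap\{w=\ell_\alpha\}$ is a lower facet and $G_\beta=P(\mathcal G)\cap\{w=u_\beta\}$ an upper facet of $P(\mathcal G)$.
3. $\pi_k(F_\alpha)\cap\pi_k(G_\beta)=P(\mathcal G[\alpha,\beta])$.
4. If $\mathcal G[\alpha',\beta']$ also has a strict solution, then $\alpha\ne\alpha'$ implies $F_\alpha\ne F_{\alpha'}$, and $\beta\ne\beta'$ implies $G_\beta\ne G_{\beta'}$.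

*Proof.* (1) If $c_\lambda>0$, then $g_\lambda(y_0,\cdot)$ is increasing and $\ge0$ at $\ell_\alpha(y_0)$ (it is $0$ for $\lambda=\alpha$ and positive otherwise), so it is $>0$ above. The case $c_\lambda<0$ is symmetric, and $c_\lambda=0$ is clear.

(2) At $(y_0,\ell_\alpha(y_0))$ every $g_\lambda$ with $\lambda\ne\alpha$ is $>0$. For $c_\lambda\ge0$ this is the hypothesis. For $c_\lambda<0$, $g_\lambda(y_0,\cdot)$ is decreasing and $\ge0$ at $u_\beta(y_0)>\ell_\alpha(y_0)$. So near this point $P(\mathcal G)$ equals $\{g_\alpha\ge0\}$. Hence $F_\alpha$ is a facet, with outward normal $-\nabla g_\alpha$, whose last coordinate is $-c_\alpha<0$. The upper case is symmetric.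

(3) We have $\pi_k(F_\alpha)=\{y:g_\lambda(y,\ell_\alpha(y))\ge0\ \forall\lambda\}$ and $\pi_k(G_\beta)=\{y:g_\lambda(y,u_\beta(y))\ge0\ \forall\lambda\}$. If $y$ is in both, all derived inequalities hold; the inequality $u_\beta\ge\ell_\alpha$ comes from $g_\beta(y,\ell_\alpha(y))\ge0$. Conversely, let the derived inequalities hold at $y$. Then $\ell_\alpha\le u_\beta$ there. For $c_\lambda>0$, $g_\lambda(y,u_\beta)\ge g_\lambda(y,\ell_\alpha)\ge0$, the last value being $0$ for $\lambda=\alpha$. For $c_\lambda<0$, $g_\lambda(y,\ell_\alpha)\ge g_\lambda(y,u_\beta)\ge0$, the last value being $0$ for $\lambda=\beta$. For $c_\lambda=0$ nothing is to be shown. So $y$ is in both projections.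

(4) By the proof of (2), $(y_0,\ell_\alpha(y_0))$ lies in $F_\alpha$, but $g_{\alpha'}>0$ there, so it is not in $F_{\alpha'}$. The statement for $\beta$ is symmetric. $\square$

**Definition (admissible sequences).** For a family $\mathcal G$ on $\mathbf R^d$ and $k\le d-1$, a sequence $(\alpha_1,\beta_1,\dots,\alpha_k,\beta_k)$ is *admissible* if $\mathcal G_0=\mathcal G$, $\mathcal G_i=\mathcal G_{i-1}[\alpha_i,\beta_i]$ $(1\le i\le k)$ are defined and $\mathcal G_k$ has a strict solution.

In Example 5, $(1,3)$ and $(2,3)$ are the admissible sequences of length $1$, one for each prism.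

**Lemma 2.** If $\mathcal G$ has an admissible sequence of length $k$, then $P(\mathcal G)$ has nonempty interior, and $|\mathrm{VD}(P(\mathcal G))|$ is at least the number of such sequences.

*Proof.* Let a sequence be admissible. By Lemma 1(1), applied for $i=k,k-1,\dots,1$, all $\mathcal G_i$ have strict solutions, so all $Q_i=P(\mathcal G_i)$ have interior. By Lemma 1(2),(3), $Q_i$ is one of the polyhedra $Q^*$ arising from $Q_{i-1}$. By (F3) choose $T_k\in\mathrm{VD}(Q_k)$ and put $T_{i-1}=Q_{i-1}\cap\pi^{-1}(T_i)$ for $i=k,\dots,1$. Then $T_i\in\mathrm{VD}(Q_i)$ for all $i$. By (F4) the prism $T_0\in\mathrm{VD}(P(\mathcal G))$ projects onto $T_i\subseteq Q_i$ in $\mathbf R^{d-i}$, and $T_i$ has nonempty interior by (F3).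

Let two admissible sequences first differ at stage $i$. Then $\mathcal G_{i-1}$ and $Q_{i-1}$ are the same for both, and by Lemma 1(4) the two pairs of facets differ. By (F5) the two polyhedra $Q_i$ have disjoint interiors. The two prisms therefore have different projections to $\mathbf R^{d-i}$, so they are different. $\square$

To bound the number of prisms from below, it thus suffices to count sequences of labels that can be chosen one after the other.

## 6. Two labels per coordinate: the bound $(2n+d+1)^{2d}$

**Proof of Theorem 2(a).** The purpose is to encode each prism by two labels per coordinate. For every hyperplane $H$ fix an affine function $f_H$ with zero set $H$. A cell is $P(\mathcal G)$ for a family $\mathcal G=(\omega_Hf_H)_H$ with signs $\omega_H=\pm1$.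

**Step 1: one elimination.** Let a family $\mathcal G$ on $\mathbf R^k$, $k\ge2$, describe a polyhedron $P$ with nonempty interior. A facet $F$ of $P$ lies in the zero set of some nonconstant $g_\lambda$; then this zero set is $\operatorname{aff}F$, and $-\nabla g_\lambda$ is an outward normal. So each lower facet equals $P\cap\{w=\ell_\alpha\}$ for some label with $c_\alpha>0$, and similarly for upper facets. The proof of Lemma 1(3) used only $c_\alpha>0>c_\beta$, so $A_\alpha\cap B_\beta=P(\mathcal G[\alpha,\beta])$. If some $c_\lambda>0$, no fibre is unbounded below and $A_{-\infty}=\emptyset$. If no $c_\lambda>0$, then $A_{-\infty}=\pi_k(P)$, and the same formula holds with $\alpha=-\infty$ when the function "new" is omitted. Indeed, with an upper facet $\beta$ the set is $\pi_k(G_\beta)=\{y:g_\lambda(y,u_\beta(y))\ge0\ \forall\lambda\}$, and with $\beta=+\infty$ all $c_\lambda$ vanish and nothing is substituted. The case of $+\infty$ is symmetric. Over $A_\alpha\cap B_\beta$ the fibre of $P$ is exactly $[\ell_\alpha,u_\beta]$, where $\ell_{-\infty}=-\infty$, $u_{+\infty}=+\infty$ and infinite endpoints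 are excluded.

**Step 2: the code.** By induction, every prism has the form $\{\ell_{\alpha_i}\le x_i\le u_{\beta_i},\ i=1,\dots,d\}$, where $x_1,\dots,x_d$ are the coordinates in order of elimination. For $i=d$ we take labels of functions vanishing at the endpoints of the final interval, or $\infty$. Record the $2d$ entries $\alpha_1,\beta_1,\dots,\alpha_d,\beta_d$; each is a signed hyperplane $(H,\omega_H)$, the label "new" of some earlier stage, or $\infty$.

**Step 3: the code determines the prism.** The function carried at stage $i$ by the label of $H$ is obtained from $\omega_Hf_H$ by the substitutions of the stages $s<i$, so it is determined by $\omega_H$ and the earlier $\ell_{\alpha_s},u_{\beta_s}$. (A positive coefficient at stage $s$ excludes $\alpha_s=-\infty$, so the required substitution exists; similarly for negative ones.) The same holds for the function "new" of stage $s$, which starts as $u_{\beta_s}-\ell_{\alpha_s}$. By induction on $i$ all $\ell_{\alpha_i},u_{\beta_i}$, and so the prism as a set, are determined by the code. There are $2n$ signed hyperplanes, at most $d$ labels "new", and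 $\infty$, hence at most $(2n+d+1)^{2d}$ codes. $\square$

This gives exponent $2$ per coordinate, as in Example 3. To disprove the bound $O(n^d)$ we need choices of labels that are independent of each other for more than half of this total of $2d$.

## 7. One selector coordinate per choice: exponent $2d/3$

Put $a_h=\frac{2h-1}{2N}\in(0,1)$ for $1\le h\le N$: the midpoints of the $N$ equal subintervals of $[0,1]$. A family of $N$ lower bounds from which any one can be made active is easy to write down. Since
$$2a_hv-a_h^2=v^2-(v-a_h)^2,$$
the maximum over $h$ is attained by the $a_h$ nearest to $v$. We call $v$ a *selector*.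

**First attempt.** Take coordinates $z_t^\sigma$ ($\sigma\in\{-,+\}$, $1\le t\le\tau$) and $x_1,\dots,x_\tau$, and put $\xi_t^-=1+x_t$, $\xi_t^+=1-x_t$. Let $g^\sigma_{t,h}=\xi_t^\sigma-2a_hz_t^\sigma+a_h^2$. Eliminate $x_1,\dots,x_\tau$ with labels $\alpha_t=(t,-,j_t^-)$ and $\beta_t=(t,+,j_t^+)$. The coefficients of $x_t$ are $+1$ and $-1$, as required. At the point $z_t^\sigma=a_{j_t^\sigma}$ the remaining functions become
$$(2a_jz-a_j^2)-(2a_hz-a_h^2)=(a_j-a_h)^2>0\quad(h\ne j=j_t^\sigma,\ z=z_t^\sigma=a_j),$$
and the new ones become $2-a_{j_t^-}^2-a_{j_t^+}^2>0$. So all $N^{2\tau}$ sequences are admissible, and Lemma 2 gives $N^{2\tau}$ prisms. With $n=2\tau N$ and $d=3\tau$ this is $(3n/2d)^{2d/3}$. The exponent $2d/3$ is below $d$: each pair of choices costs one coordinate $x_t$ and two selector coordinates.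

In general, $\tau$ coordinates with two free choices each and $p$ selector coordinates give exponent $2\tau$ in dimension $\tau+p$, so we need $p<\tau$.

**Why the selectors cannot be affine in few coordinates $z$.** Suppose we replace $z_t^\sigma$ by fixed affine functions $v_t^\sigma(z)$ of $z\in\mathbf R^p$. The same computation shows that a choice $J=(j_t^\sigma)$ can be admissible only if for some $z$ each $v_t^\sigma(z)$ is strictly nearest to $a_{j_t^\sigma}$, since the remaining function with label $h$ is $(a_j-a_h)(2v-a_j-a_h)$. The walls $v_t^\sigma(z)=\frac12(a_h+a_{h+1})$ are at most $2\tau(N-1)$ hyperplanes in $\mathbf R^p$, and each open cell of their arrangement gives at most one $J$. The number of cells of $M$ hyperplanes in $\mathbf R^p$ is at most $\sum_{i\le p}\binom Mi$, so only $O_\tau(N^p)$ choices $J$ occur. So the selector $v_t$ must depend on the labels chosen at earlier stages.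

## 8. Base-$N$ digits stored in slopes

One real number can hold many digits. If $v\in(0,1)$ has nearest midpoint $a_j$, then
$$N(v-a_j)+\tfrac12=Nv-(j-1)$$
is the number obtained by deleting the leading base-$N$ digit $j-1$ of $v$. For instance, let $N=10$ and $v=0.372$. The nearest midpoint is $a_4=0.35$, the digit is $3$, and $10(0.372-0.35)+0.5=0.72$. If the selector at a later stage is the shifted number, then one coordinate $z$ yields one free choice after another. The difficulty is that the shift depends on $j$, while the hyperplanes must be fixed before $j$ is chosen.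

The way out is to let the elimination itself supply a function that depends on $j$.

**Writing the digit.** Add a small term to the bound: $g_{s,h}=\xi_s-\delta_s(2a_hv_s-a_h^2)-\varepsilon_sa_h\xi_{s+1}$, with $\varepsilon_s\ll\delta_s$ so that the selection is not disturbed. On the chosen facet $h=j$ we have $\xi_s=\Xi_s(\xi_{s+1})$, where $\Xi_s$ is affine with slope $\varepsilon_sa_j$. The slope records the digit.

**Reading the digit.** We have $\Xi_s(2)-\Xi_s(0)=2\varepsilon_sa_j$. Both arguments are available. When $x_{s+1}$ is eliminated from a function, $\xi^\sigma_{s+1}$ is replaced by its own lower bound, which is close to $0$, if its coefficient is positive. If the coefficient is negative, then $x_{s+1}$ is replaced by the bound on the other side, and since $\xi^-_{s+1}+\xi^+_{s+1}=2$, the value of $\xi_{s+1}^\sigma$ is close to $2$. We control which one occurs by the sign of the coefficient: the term $-2\varepsilon_s(\xi_{s+1}-2)$ makes the coefficient negative, because the substitution for $\xi_s$ adds only a slope of at most $\varepsilon_s$, and at $\xi_{s+1}\approx2$ this term contributes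 almost nothing.

**Getting a difference.** A given function sees $\xi_s$ only once, at one of the two arguments. So we store the other value: let $g_{s+2,h}$ also contain $+\xi_s$. On its chosen facet, $\xi_{s+2}\approx-\Xi_s(\approx0)$. Now in a later function the combination
$$\xi_s-2\varepsilon_s(\xi_{s+1}-2)+\xi_{s+2}$$
becomes approximately $\Xi_s(2)-\Xi_s(0)=2\varepsilon_sa_{j_s}$, and $Nv_s+\frac12-\frac N{2\varepsilon_s}(\dots)$ becomes the shifted selector.

**Why the shift goes from $s$ to $s+4$.** The function $g_t$ contains $\xi_{t-2}$ with coefficient about $1$, and it needs own sides at $t-2$ and $t-1$. Reading the digit of stage $s$ needs the opposite side at $s+1$. For $s=t-3$ this would be the index $t-2$, where the term $\xi_{t-2}$ keeps the coefficient positive. For $s=t-4$ the requirements are: own at $t-4$, opposite at $t-3$, own at $t-2$ and $t-1$, which are compatible. The price is four starting values $z_1,\dots,z_4$ for each sign, eight coordinates in all, for any number $\tau$ of stages.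

## 9. The hyperplanes

Fix $\tau,N\ge1$. For a small $\eta\in(0,1)$ put
$$\delta_t=\eta^{2t-1},\qquad\varepsilon_t=\eta^{2t}\qquad(1\le t\le\tau).$$
The coordinates of $\mathbf R^{\tau+8}$ are, in this order, $z_r^\sigma$ ($\sigma\in\{-,+\}$, $1\le r\le4$), then $x_\tau,x_{\tau-1},\dots,x_1$. So $x_1$ is eliminated first, then $x_2$, and so on. As before,
$$\xi_s^-=1+x_s,\qquad\xi_s^+=1-x_s,\qquad\xi_s^-+\xi_s^+=2 .$$
Define affine forms $v_t^\sigma=z_t^\sigma$ for $t\le4$, and for $t\ge5$
$$v_t^\sigma=Nv_{t-4}^\sigma+\tfrac12-\frac N{2\varepsilon_{t-4}}\Big(\xi_{t-4}^\sigma-2\varepsilon_{t-4}(\xi_{t-3}^\sigma-2)+\xi_{t-2}^\sigma\Big).\tag{2}$$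
For $1\le t\le\tau$ and $1\le h\le N$ let
$$g_{t,h}^\sigma=\xi_t^\sigma+\xi_{t-2}^\sigma-\delta_t(2a_hv_t^\sigma-a_h^2)-\varepsilon_ta_h\,\xi_{t+1}^\sigma,\tag{3}$$
where $\xi_{t-2}$ is omitted if $t\le2$ and the last term is omitted if $t=\tau$. Let $\mathcal G$ consist of these $2\tau N$ functions together with any finite number of functions $z_1^-+i$ ($i=1,2,\dots$), called padding.

**Example 6 ($\tau=5$).** The first shifted selector is $v_5=Nz_1+\frac12-\frac N{2\varepsilon_1}(\xi_1-2\varepsilon_1(\xi_2-2)+\xi_3)$, and $g_{5,h}=\xi_5+\xi_3-\delta_5(2a_hv_5-a_h^2)$. Put $c=a_hN\delta_5/\varepsilon_1=a_hN\eta^7$. The coefficients of $\xi_1,\xi_2,\xi_3,\xi_4$ are $c,\ -2\varepsilon_1c,\ 1+c,\ 0$. When $\xi_1$ is replaced by an affine function of $\xi_2$ with slope $\theta\in(0,\varepsilon_1]$, the coefficient of $\xi_2$ becomes $(-2\varepsilon_1+\theta)c<0$. The next substitution changes the coefficient of $\xi_3$ only slightly, so it stays positive, and then $\xi_4$ gets a positive coefficient. The sides are: own at $1$, opposite at $2$, own at $3$ and $4$. The large factor $1/\varepsilon_1$ in $v_5$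 does no harm, because $v_5$ enters $g_{5,h}$ with the factor $\delta_5$.

**The zero hyperplanes are distinct.** The function $g_{t,h}^\sigma$ involves exactly one $z$-variable, namely $z_r^\sigma$ with $r\equiv t\pmod4$. So equality of two hyperplanes forces equal $\sigma$ and $t\equiv t'\pmod4$. The highest index of an occurring $x$-variable is $t+1$, or $\tau$ if $t=\tau$. So equality forces $t=t'$ or $\{t,t'\}=\{\tau-1,\tau\}$, and the latter is excluded modulo $4$. The coefficient of $\xi_t^\sigma$ is $1$, since $v_t$ involves only $\xi_s$ with $s\le t-2$, and the coefficient of $z_r^\sigma$ is $-2\delta_ta_hN^{\lfloor(t-1)/4\rfloor}$. The ratio of the two determines $h$. Padding hyperplanes contain no $x$-variable and are mutually distinct.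

**$P(\mathcal G)$ is a cell.** If $\mathcal G$ has a strict solution, then $\{g>0\ \forall g\in\mathcal G\}$ is convex and nonempty, and signs are constant on components, so it is a connected component of the complement of the zero hyperplanes. Its closure is $P(\mathcal G)$.

**Proposition 3.** If $\eta\le\eta_0(\tau,N)$, then for every $J=(j_t^\sigma)\in\{1,\dots,N\}^{2\tau}$ the sequence $\alpha_t=(t,-,j_t^-)$, $\beta_t=(t,+,j_t^+)$, $t=1,\dots,\tau$, is admissible.

**Proposition 3 implies Theorem 1.** For $n<2\tau$ the bound in Theorem 1 is $0$. For $n\ge2\tau$ take $N=\lfloor n/2\tau\rfloor$ and $n-2\tau N$ padding functions. This gives $n$ distinct hyperplanes. By Lemma 2 with $k=\tau\le d-1$, the cell $P(\mathcal G)$ contains at least $N^{2\tau}$ prisms.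

## 10. Frozen digits and the two sides of each coordinate

We now prepare the proof of Proposition 3. Fix $J$, and write $j_t=j_t^\sigma$ when $\sigma$ is clear; other superscripts $\sigma$ are dropped in the same way. $K$ denotes positive constants depending only on $\tau,N$, possibly changing from line to line; $O(w)$ means bounded in absolute value by $Kw$; "$\eta$ small" means $\eta\le\eta_0(\tau,N)$. The number of steps is bounded in terms of $\tau$, and all estimates are uniform in $J$.

**Target values.** Their purpose is to pack the prescribed digits into the eight numbers $z_r^\sigma$. Put $v_t^*=a_{j_t}$ for $\tau-4<t\le\tau$ and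
$$v_t^*=a_{j_t}+\tfrac1N\big(v_{t+4}^*-\tfrac12\big)\ (1\le t\le\tau-4),\quad\text{so}\quad v_{t+4}^*=N(v_t^*-a_{j_t})+\tfrac12.\tag{4}$$
If $v_{t+4}^*\in[\mu,1-\mu]$ with $0<\mu\le\frac12$, then $|v_t^*-a_{j_t}|\le\frac1{2N}-\frac\mu N$. Since $a_{j_t}\in[\frac1{2N},1-\frac1{2N}]$, it follows that $v_t^*\in[\frac\mu N,1-\frac\mu N]$. Starting from $v_t^*=a_{j_t}\in[\frac1{2N},1-\frac1{2N}]$ for the last four indices and going down in steps of $4$, at most $(\tau-1)/4$ times, we get, with $\gamma=\frac1{2N^\tau}$,
$$v_t^*\in(0,1),\qquad|v_t^*-a_{j_t}|\le\tfrac1{2N}-\gamma\qquad\text{for all }t,\sigma.\tag{5}$$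
(After $q$ steps the value of $\mu$ is $\frac1{2N^{q+1}}$ and the bound is $\frac1{2N}-\frac1{2N^{q+1}}$; also $q+1\le\frac{\tau-1}4+1\le\tau$.)

**Freezing $z$.** Put $z_r^\sigma=v_r^{*\sigma}$ for $r\le\min(4,\tau)$ and $z_r^\sigma=\frac12$ otherwise. All functions are affine, so at every stage the coefficients of the $x$-variables are constants that do not depend on $z$. Hence elimination of $x_1,\dots,x_\tau$ commutes with fixing $z$, and we may treat $z$ as this fixed point. We must show that all functions of $\mathcal G_\tau$ are $>0$ there. The padding functions contain no $x$, are carried along unchanged, and are positive since $z_1^->0$.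

**Sides.** Let $X_s^-=\ell_{\alpha_s}$ and $X_s^+=u_{\beta_s}$ be the functions obtained at stage $s$, and put $\Xi_s^-=1+X_s^-$, $\Xi_s^+=1-X_s^+$. It will turn out that $X_s^\pm$ depend only on $x_{s+1}$ (constant if $s=\tau$), so we view $\Xi_s^\sigma$ as a function of $\xi_{s+1}^\sigma$. Consider a function in which $\xi_s^\sigma$ has coefficient $c$. Its $x_s$-coefficient is $c$ for $\sigma=-$ and $-c$ for $\sigma=+$. A positive $x_s$-coefficient means substituting $x_s=X_s^-$, that is, $\xi_s^-=\Xi_s^-$ and $\xi_s^+=2-\Xi_s^-$; a negative one means $x_s=X_s^+$, that is, $\xi_s^+=\Xi_s^+$ and $\xi_s^-=2-\Xi_s^+$. So in all cases the rule of Section 5 reads: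

* $c>0$: substitute $\xi_s^\sigma=\Xi_s^\sigma(\xi_{s+1}^\sigma)$ ("own side");
* $c<0$: substitute $\xi_s^\sigma=2-\Xi_s^{-\sigma}(2-\xi_{s+1}^\sigma)$ ("opposite side");
* $c=0$: nothing happens.

Each $g_{t,h}^\sigma$ is thus processed entirely in terms of the variables $\xi^\sigma$ with its own $\sigma$. Let $I=[-1,3]$, which is invariant under $u\mapsto2-u$.

**The induction.** By induction on $t$ we prove, for both $\sigma$:

* **H(t):** At stage $t$ the labels $\alpha_t,\beta_t$ have $x_t$-coefficients of the required signs, and $\Xi_t^\sigma$ is affine in $\xi_{t+1}^\sigma$ alone (constant if $t=\tau$). If $t<\tau$, its slope is $\theta_t^\sigma=\varepsilon_ta_{j_t}/C_t^\sigma$ with $1\le C_t^\sigma\le1+\eta$; in particular $0<\theta_t^\sigma\le\varepsilon_t$. Moreover $|\Xi_t^\sigma(u)|\le K\eta$ for $u\in I$.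
* **D(t):** For $\xi_t^\sigma\in I$ we have $|\bar v_t^\sigma-v_t^{*\sigma}|\le K\eta$, where $\bar v_t^\sigma$, defined in Step A, is the value of $v_t^\sigma$ after elimination of $x_1,\dots,x_{t-1}$ from $g_{t,h}^\sigma$.

Given H(s), for $\xi_{s+1}^\sigma\in I$ the substituted value of $\xi_s^\sigma$ is $O(\eta)$ on the own side and $2+O(\eta)$ on the opposite side. So it lies in $I$ for $\eta$ small. For $s<\tau$ it is in both cases affine in $\xi_{s+1}^\sigma$ with slope in $(0,\varepsilon_s]$.

## 11. Proof of Proposition 3

Let $1\le t\le\tau$ and assume H(s) and D(s) for all $s<t$ (nothing, if $t=1$). Step A uses only the H(s), Step B gives D(t), and Step C gives H(t).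

**Step A: signs of coefficients.** *This step finds which side is used for each $\xi_s$ in $g_{t,h}^\sigma$, and shows that the answer does not depend on $h$.* Follow $g=g_{t,h}^\sigma$, for any $h$, through the elimination of $x_1,\dots,x_{t-1}$. Let $e_s$ be the original coefficient of $\xi_s^\sigma$ in $g$, and $C_s$ its coefficient after $x_1,\dots,x_{s-1}$ have been eliminated ($s\le t$). Then $C_1=e_1$ and
$$C_s=e_s+\theta C_{s-1}\quad\text{with some }\theta\in(0,\varepsilon_{s-1}],$$
the slope of the chosen side. (If $C_{s-1}=0$, any $\theta$ will do.) Let $m=\lfloor(t-1)/4\rfloor$ and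
$$c_i=\frac{a_h\delta_tN^i}{\varepsilon_{t-4i}}=a_hN^i\eta^{8i-1}\qquad(1\le i\le m).$$
Unrolling (2),
$$v_t=N^mv_{t-4m}+\sum_{i=1}^mN^{i-1}\Big[\tfrac12-\frac N{2\varepsilon_{t-4i}}\big(\xi_{t-4i}-2\varepsilon_{t-4i}(\xi_{t-4i+1}-2)+\xi_{t-4i+2}\big)\Big],$$
and $v_{t-4m}=z_{t-4m}$. Multiplying by $-2a_h\delta_t$ and adding the terms $\xi_t+\xi_{t-2}$ of (3), we read off
$$e_{t-4i}=c_i,\quad e_{t-4i+1}=-2\varepsilon_{t-4i}c_i,\quad e_{t-4i+2}=c_i+[i=1],\quad e_{t-4i+3}=0\qquad(1\le i\le m),$$
together with $e_t=1$ and $e_s=0$ for $s<t-4m$. Here $[i=1]$ is $1$ if $i=1$ and $0$ otherwise. If $m=0$, then $e_{t-2}=1$ if $t\in\{3,4\}$, and $e_s=0$ for all other $s<t$.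

Let $m\ge1$ and $\eta$ small. We claim, for $i=m,m-1,\dots,1$:

* $c_i\le C_{t-4i}\le\frac32c_i$. Indeed $C_{t-4i}=c_i+\theta C_{t-4i-1}$. If $i=m$, then $C_{t-4i-1}$ is $0$ or absent. If $i<m$, then by the previous round $0<C_{t-4i-1}=\theta'C_{t-4(i+1)+2}\le c_{i+1}$ (note that $[i+1=1]=0$), and $c_{i+1}/c_i=N\eta^8\le\frac12$.
* $-2\varepsilon_{t-4i}c_i\le C_{t-4i+1}\le\varepsilon_{t-4i}c_i(-2+\frac32)<0$, since $C_{t-4i+1}=-2\varepsilon_{t-4i}c_i+\theta C_{t-4i}$ with $0<\theta\le\varepsilon_{t-4i}$.
* $\frac12c_i\le C_{t-4i+2}\le c_i+[i=1]$. Indeed $C_{t-4i+2}=c_i+[i=1]+\theta C_{t-4i+1}$ with $C_{t-4i+1}<0$ and $|\theta C_{t-4i+1}|\le2\varepsilon_{t-4i+1}\varepsilon_{t-4i}c_i\le\frac12c_i$.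
* $C_{t-4i+3}=\theta C_{t-4i+2}>0$.

In particular, for $m\ge1$, since $c_1\le N\eta^7\le1$, we have $0<C_{t-1}\le\varepsilon_{t-2}(1+c_1)\le2\varepsilon_{t-2}$. For $t\in\{3,4\}$, $C_s=0$ for $s<t-2$, $C_{t-2}=1$ and $0<C_{t-1}\le\varepsilon_{t-2}$. For $t\le2$, $C_s=0$ for all $s<t$. Since $C_t=1+\theta C_{t-1}$ for $t\ge2$,
$$1\le C_t\le1+2\varepsilon_{t-1}\varepsilon_{t-2}\le1+\eta\quad(t\ge3),\qquad C_t=1\quad(t\le2).$$

Hence the sides used by $g_{t,h}^\sigma$ do not depend on $h$. They form the pattern $\Pi_t^\sigma$:

* for $m\ge1$: own side at $s=t-4i,\ t-4i+2,\ t-4i+3$, opposite side at $s=t-4i+1$ ($1\le i\le m$);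
* for $t\in\{3,4\}$: own side at $t-2$ and $t-1$;
* no dependence on $\xi_s$ for the remaining $s<t$.

For example, $\Pi_9$ has opposite sides at $2$ and $6$ and own sides at $1,3,4,5,7,8$. In all cases with $t\ge3$, $\Pi_t^\sigma$ has own sides at both $t-2$ and $t-1$.

Given $\xi_t$, let $\bar\xi_{t-1},\bar\xi_{t-2},\dots$ be the values obtained by back-substitution along $\Pi_t^\sigma$: first $\bar\xi_{t-1}$ from $\xi_t$, then $\bar\xi_{t-2}$ from $\bar\xi_{t-1}$, and so on. (Use the own side where there is no dependence; $g_{t,h}$ and $v_t$ do not contain these $\xi_s$.) Let $\bar v_t$ be the resulting value of $v_t$. All these are affine in $\xi_t$ and independent of $h$. If $\xi_t\in I$, all $\bar\xi_s\in I$. After elimination of $x_1,\dots,x_{t-1}$, the function $g_{t,h}^\sigma$ becomes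
$$\tilde g_{t,h}=\xi_t+\bar\xi_{t-2}-\delta_t(2a_h\bar v_t-a_h^2)-\varepsilon_ta_h\xi_{t+1}=C_t\xi_t-\varepsilon_ta_h\xi_{t+1}+\text{const},\tag{6}$$
with the same omissions as in (3).

**Step B: the digits, that is, D(t).** *This step shows that the eliminated selector is the target value, up to $O(\eta)$.* For $t\le4$, $\bar v_t=z_t=v_t^*$. Let $t\ge5$ and $\xi_t\in I$. For $s\in\{t-4m,\dots,t-4,t\}$ let $\tilde v_s$ be the value of the form $v_s$ at the point $(\bar\xi_\cdot)$ of the pattern $\Pi_t$. Then $\tilde v_{t-4m}=z_{t-4m}=v_{t-4m}^*$. Now let $s=t-4i$ with $1\le i\le m$, and assume $\tilde v_s=v_s^*+O(\eta)$. By (2),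
$$\tilde v_{s+4}=N\tilde v_s+\tfrac12-\frac N{2\varepsilon_s}R,\qquad R=\bar\xi_s-2\varepsilon_s(\bar\xi_{s+1}-2)+\bar\xi_{s+2}.$$

In $\Pi_t$, the index $s$ is own, $s+1$ opposite, $s+2$ own. So
$$\bar\xi_s=\Xi_s(\bar\xi_{s+1}),\qquad\bar\xi_{s+1}=2+O(\eta),\qquad\bar\xi_{s+2}=\Xi_{s+2}(\bar\xi_{s+3}),\quad\bar\xi_{s+3}\in I\quad(s+3\le t-1).$$

Next we look inside $\bar\xi_{s+2}$. By definition $\Xi_{s+2}$ is the zero of (6), written for index $s+2$ and $h=j_{s+2}$. Since $s+2\ge3$ and $s+2<t\le\tau$, no term is omitted, and with $a=a_{j_{s+2}}$
$$\bar\xi_{s+2}+\xi_s'-\delta_{s+2}(2av'-a^2)-\varepsilon_{s+2}a\,\bar\xi_{s+3}=0 .$$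
Here the primed values come from back-substitution along $\Pi_{s+2}$, and not along $\Pi_t$, from $\xi_{s+2}=\bar\xi_{s+2}\in I$. In $\Pi_{s+2}$ both $s$ and $s+1$ are own, so
$$\xi_s'=\Xi_s(\xi_{s+1}'),\qquad\xi_{s+1}'=\Xi_{s+1}(\bar\xi_{s+2})=O(\eta).$$
By D(s+2) and (5), $|v'|\le2$ for $\eta$ small. Therefore $\bar\xi_{s+2}=-\xi_s'+O(\delta_{s+2})+O(\varepsilon_{s+2})$. Thus $\Xi_s$ occurs in $R$ at two different arguments with opposite signs, and
$$R=\theta_s(\bar\xi_{s+1}-\xi_{s+1}')-2\varepsilon_s(\bar\xi_{s+1}-2)+O(\delta_{s+2})+O(\varepsilon_{s+2})=2\varepsilon_s\big(a_{j_s}+O(\eta)\big).$$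
Here we used $\theta_s=\varepsilon_sa_{j_s}(1+O(\eta))$, $\bar\xi_{s+1}-\xi_{s+1}'=2+O(\eta)$, $\bar\xi_{s+1}-2=O(\eta)$, $\delta_{s+2}=\eta^3\varepsilon_s$ and $\varepsilon_{s+2}=\eta^4\varepsilon_s$. So, by (4) (note $s\le t-4\le\tau-4$),
$$\tilde v_{s+4}=N(\tilde v_s-a_{j_s})+\tfrac12+O(\eta)=v_{s+4}^*+O(\eta).$$
Iterating from $i=m$ down to $i=1$ gives $\bar v_t=\tilde v_t=v_t^*+O(\eta)$, which is D(t).

**Step C: H(t).** *This step closes the induction by locating the chosen facet.* By (6), $\tilde g_{t,j_t}$ is increasing in $\xi_t^\sigma$ with slope $C_t\in[1,1+\eta]$; this is the $C_t^\sigma$ of H(t). So $\alpha_t$ has a positive and $\beta_t$ a negative $x_t$-coefficient, and the zero $\Xi_t^\sigma$ is affine in $\xi_{t+1}^\sigma$ alone, with slope $\varepsilon_ta_{j_t}/C_t$ (constant if $t=\tau$). Let $\xi_{t+1}\in I$. For $\xi_t\in I$ the value $\bar\xi_{t-2}$, if present, is $O(\eta)$, since $t-2$ is own and $\bar\xi_{t-1}\in I$. Also $|\bar v_t|\le2$ by D(t) and (5), and $\delta_t,\varepsilon_t\le\eta$. Hence $|\tilde g_{t,j_t}-\xi_t|\le K'\eta$. For $K'\eta\le1$ the points $\pm K'\eta$ lie in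 $I$, and $\tilde g_{t,j_t}$ is $\le0$ at $\xi_t=-K'\eta$ and $\ge0$ at $\xi_t=K'\eta$. So $|\Xi_t^\sigma|\le K'\eta$. This proves H(t), and the induction is complete.

**Step D: strict positivity in $\mathcal G_\tau$.** *This step checks that the frozen $z$ is a strict solution.* Besides padding, $\mathcal G_\tau$ contains two kinds of functions.

*(i) Labels $(t,\sigma,h)$ with $h\ne j=j_t^\sigma$.* When $x_t$ is eliminated, $\tilde g_{t,h}$ has a coefficient $C_t>0$ of $\xi_t^\sigma$ (Step A holds for every $h$), so $\xi_t=\Xi_t(\xi_{t+1})$ is substituted. Since $\tilde g_{t,j}=0$ there, and since $\bar\xi_{t-2}$ and $\bar v_t$ do not depend on $h$, (6) gives the function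
$$\tilde g_{t,h}-\tilde g_{t,j}=(a_j-a_h)\big[\delta_t(2\bar v_t-a_j-a_h)+\varepsilon_t\xi_{t+1}\big]\tag{7}$$
of $\xi_{t+1}$ alone; the last term is absent and the function is constant if $t=\tau$. The remaining eliminations evaluate this affine function at some value of $\xi_{t+1}\in I$: the substituted values start from the constants $\Xi_\tau^\sigma$ or $2-\Xi_\tau^{-\sigma}$ in $I$ and stay in $I$ by H. If at some stage the coefficient is $0$, the function is constant and equals its value at any point of $I$. So it suffices to prove that (7) is positive for all $\xi_{t+1}\in I$. For such $\xi_{t+1}$ we have $\Xi_t(\xi_{t+1})\in I$, so $\bar v_t=v_t^*+O(\eta)$ by D(t).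

If $h>j$, then $a_h-a_j\ge\frac1N$ and by (5)
$$2\bar v_t-a_j-a_h=2(\bar v_t-a_j)-(a_h-a_j)\le\tfrac1N-2\gamma+K\eta-\tfrac1N\le-\gamma$$
for $\eta$ small. The bracket in (7) is then at most $-\gamma\delta_t+3\varepsilon_t=\delta_t(-\gamma+3\eta)<0$, and $a_j-a_h<0$, so the product is positive. If $h<j$, then likewise $2\bar v_t-a_j-a_h=2(\bar v_t-a_j)+(a_j-a_h)\ge\gamma$. The bracket is at least $\gamma\delta_t-\varepsilon_t=\delta_t(\gamma-\eta)>0$, and $a_j-a_h>0$. If $t=\tau$, the same estimates hold without the term $\varepsilon_t\xi_{t+1}$.

*(ii) The "new" functions.* The new function of stage $t$ is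
$$X_t^+-X_t^-=2-\Xi_t^+(\xi_{t+1}^+)-\Xi_t^-(\xi_{t+1}^-)\ge2-K\eta>0$$
whenever $\xi_{t+1}^\pm=1\mp x_{t+1}\in I$. As in (i), the later substitutions evaluate it at a value of $x_{t+1}$ with $\xi_{t+1}^\pm\in I$ (recall that $I$ is invariant under $u\mapsto2-u$), or it is constant.

So the frozen $z$ is a strict solution of $\mathcal G_\tau$, and the sequence is admissible. The family $\mathcal G$ does not depend on $J$ (only the point $z$ does), and $\eta_0$ is uniform over the finitely many $J$. This proves Proposition 3 and with it Theorem 1. $\blacksquare$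

## 12. Counting dimensions: no bound $C_dn^d$ for $d\ge17$

Let $d\ge9$ and $\tau=d-8$. For $n\ge2\tau$ we have $\lfloor n/2\tau\rfloor\ge n/(4\tau)$, so by Theorem 1 some arrangement of $n$ hyperplanes in $\mathbf R^d$ has at least $c_dn^{2\tau}=c_dn^{2d-16}$ prisms, with $c_d=(4\tau)^{-2\tau}>0$. Together with Theorem 2(a), this places the optimal exponent in $[2d-16,2d]$. If $d\ge17$, then $2d-16\ge d+1$, and the number of prisms is at least $c_dn^{d+1}$ for all $n\ge2\tau$. So no constant $C_d$ exists for $d\ge17$, and the statement "for every $d$ there is a constant $C_d$" is false.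

## 13. Planes in space: $O(n^3)$ prisms

It remains to prove Theorem 2(b) for $d=3$.

**Step 1: one cell.** *The aim is $|\mathrm{VD}(C)|=O(m^2)$ for a cell $C$ with $m\ge1$ facets.* First, $C$ has $O(m)$ edges. Intersect $C$ with a box so large that its interior meets every relatively open face of $C$. This gives a bounded polytope with $f\le m+6$ facets. By Euler's formula $V-E+f=2$ and $3V\le2E$ it has at most $3f-6\le3(m+6)-6$ edges. Each edge of $C$ yields an edge of it, different ones for different edges.

Let $\deg\alpha$ and $\deg\beta$ be the numbers of edges of $A_\alpha$ and $B_\beta$. A polygon $Q^*=A_\alpha\cap B_\beta$ has at most $\deg\alpha+\deg\beta$ edges, so $|\mathrm{VD}(Q^*)|\le\deg\alpha+\deg\beta+1$ by (1). For facets, $\deg$ is the number of edges of the facet, and each edge of $C$ lies in two facets, so these degrees add up to $O(m)$. By (F1), $A_{-\infty}$ and $B_{+\infty}$ are empty or equal to $\pi_3(C)$, which has $O(m)$ edges, since the part of $C$ over an edge of $\pi_3(C)$ is a facet or an edge of $C$. So the sum of all degrees is $O(m)$. There are at most $m+1$ choices for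 each of $\alpha,\beta$. Summing over all pairs,
$$|\mathrm{VD}(C)|\le(m+1)\cdot O(m)+(m+1)^2=O(m^2).$$
It remains to show $\sum_Cm_C^2=O(n^3)$.

**Definition (zone).** For a set of $n$ hyperplanes in $\mathbf R^k$ and a further hyperplane $b$ not among them, the *zone* of $b$ consists of the cells whose interior meets $b$. Let $z_k(n)$ be the maximum of the total number of pairs (zone cell, facet of it). For instance, $z_3(1)\le2$: one plane has two cells, with one facet each. Also $z_k(0)=0$.

**Step 2: $z_2(n)\le10n$.** *This planar bound is the input for the bound in space.* We may take $b$ horizontal, and we consider first only the non-horizontal lines. The left side of such a line is the one containing the far left part of $b$. Call an edge of a zone cell left-bounding if the cell is to the right of its line. We show by induction that $n$ non-horizontal lines give at most $3n$ left-bounding edges. For $n=0$ there are none. Remove a line $\ell$ whose intersection with $b$ is rightmost (possibly tied), and reinsert it. Let $C$ be the rightmost zone cell before reinsertion; $b\cap\operatorname{int}C$ is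 an interval unbounded to the right. The interior of every other zone cell meets $b$ only to the left of $\ell$, so such a cell stays a single zone cell, to the left of $\ell$, and gains no left-bounding edge.

If $\ell$ meets $b$ inside $\operatorname{int}C$, then $C$ splits into two zone cells. The right one gains one left-bounding edge on $\ell$, and at most two left-bounding edges of $C$ are cut into two, since $\ell$ meets $\partial C$ in at most two points. If $\ell$ meets $b$ at the left endpoint of $C\cap b$, then only the part of $C$ to the right of $\ell$ is a zone cell, and at most one left-bounding edge is gained. So the increase is at most $3$. The same holds for right-bounding edges, which gives at most $6n$ edges.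

Of the horizontal lines, only the closest one above and the closest one below $b$ bound zone cells. Each cuts the zone cells by a half-plane containing $b$, which adds at most one edge per cell. There are at most $n+1$ zone cells, so $z_2(n)\le6n+2(n+1)\le10n$ for $n\ge1$.

**Step 3: $z_3(n)\le10n^2$.** *We remove one plane at a time and average.* Let $n\ge2$, let $A$ be a set of $n$ planes and $b\notin A$. Fix $h\in A$ and count the pairs (zone cell of $A$, facet not on $h$). Each arises from a pair $(C,f)$ for $A\setminus\{h\}$, where $C$ is the zone cell of $A\setminus\{h\}$ containing the given cell and $f$ is the facet of $C$ on the same plane. A pair $(C,f)$ gives more than one pair only if $h$ splits $C$ into two zone cells and cuts the relative interior of $f$; then it gives two. (If $h$ misses the relative interior of $f$, then $f$ lies on one side of $h$, and the part of $C$ on the other side has no facet in the plane of $f$.)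

Consider a pair that gives two. Joining points of $b$ in the interiors of the two parts of $C$, we get a point of $b\cap h$ in $\operatorname{int}C$. So $b\cap h$ is a line that is not contained in any $h'\in A\setminus\{h\}$. Moreover, $C\cap h$ is a cell of the arrangement in $h$ of the at most $n-1$ distinct lines $h'\cap h$. It lies in the zone of $b\cap h$, which is none of these lines, and $f\cap h$ is an edge of it. The map $(C,f)\mapsto(C\cap h,f\cap h)$ is injective, because $C\cap h$ contains interior points of $C$ and $f\cap h$ contains relative interior points of $f$. By Step 2 there are at most $10(n-1)$ such pairs; this bound also covers the case of fewer than $n-1$ lines. So the count for $h$ is at most $z_3(n-1)+10(n-1)$.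

Sum over $h\in A$. Every pair (zone cell, facet) is counted $n-1$ times, so
$$(n-1)\,z_3(n)\le n\big(z_3(n-1)+10(n-1)\big),\qquad\text{i.e.}\qquad\frac{z_3(n)}n\le\frac{z_3(n-1)}{n-1}+10 .$$
Hence $z_3(n)\le n(2+10(n-1))\le10n^2$; this also holds for $n\le1$.

**Step 4: the sum of squares.** *We charge each cell to the planes of its facets.* Each cell has at most one facet on a given plane, so
$$\sum_Cm_C^2=\sum_H\ \sum_{C\text{ with a facet on }H}m_C .$$
Fix $H$. If $C$ has a facet on $H$, then $C$ is contained in a cell $C'$ of the arrangement of the other $n-1$ planes, and the interior of $C'$ meets $H$, because a relative interior point of the facet lies on no other plane. So $C'$ is in the zone of $H$. $H$ splits $C'$ into two cells, each with at most $m_{C'}+1$ facets. Distinct $C'$ give distinct cells $C'\cap H$ of an arrangement of at most $n-1$ lines in $H$, so the number of such $C'$ is at most $1+(n-1)+\binom{n-1}2\le n^2$. The inner sum is at most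
$$\sum_{C'}2(m_{C'}+1)\le2\big(10n^2+n^2\big)=O(n^2).$$
Summing over the $n$ planes gives $\sum_Cm_C^2=O(n^3)$, and by Step 1 the vertical decomposition has $O(n^3)$ prisms. This completes the proof of Theorem 2. $\square$
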